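\title{Disjoint club sequences can exist only on $\omega_2$}

\begin{abstract}
Let $\kappa$ be a regular uncountable cardinal. A disjoint club sequence on $\kappa^+$ assigns pairwise disjoint club subsets of $P_\kappa(\alpha)$ to stationarily many ordinals $\alpha<\kappa^+$ of cofinality $\kappa$. Such a sequence on $\omega_2$ exists under Martin's Maximum. We prove in ZFC that there is no disjoint club sequence on $\kappa^+$ for any regular $\kappa>\omega_1$. The reason is that club many members of $P_\kappa(\alpha)$ cohere with a fixed system of enumerations, and a coherent set whose supremum has uncountable cofinality is determined by two ordinals. The same method shows that disjoint stationary sequences concentrate on sets whose supremum has countable cofinality and require $\kappa^\omega>\kappa$, and it produces a thin stationary subset of $P_\kappa(\kappa^+)$ for every regular $\kappa>\omega_1$.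
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\kappa$ is a regular uncountable cardinal. For an ordinal $\alpha$, let $P_\kappa(\alpha)$ be the set of all subsets of $\alpha$ of cardinality less than $\kappa$. A set $C\subseteq P_\kappa(\alpha)$ is \emph{club} if every member of $P_\kappa(\alpha)$ is contained in a member of $C$, and $C$ is closed under unions of nonempty $\subseteq$-increasing chains of length less than $\kappa$. A set $S\subseteq P_\kappa(\alpha)$ is \emph{stationary} if it meets every club subset of $P_\kappa(\alpha)$. For regular $\nu$ we write $\mu\cap\mathrm{cof}(\nu)$ for the set of ordinals below $\mu$ of cofinality $\nu$, and we put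
\[
\Lambda=\kappa^+\cap\mathrm{cof}(\kappa).
\]

\begin{definition}\label{def:dcs}
A \emph{disjoint club sequence on $\kappa^+$} is a sequence $\langle C_\alpha:\alpha\in A\rangle$ such that $A\subseteq\Lambda$ is stationary in $\kappa^+$, each $C_\alpha$ is a club subset of $P_\kappa(\alpha)$, and $C_\alpha\cap C_\beta=\emptyset$ for all $\alpha<\beta$ in $A$. A \emph{disjoint stationary sequence on $\kappa^+$} is defined in the same way, except that each $C_\alpha$ is only required to be stationary in $P_\kappa(\alpha)$.
\end{definition}

The members of $P_\kappa(\alpha)$ are the small approximations to $\alpha$, and a club consists of almost all of them. A disjoint club sequence says that almost every small approximation to $\alpha$ identifies $\alpha$ among the ordinals of $A$. Both requirements on $A$ serve to exclude trivial ways of doing this. If $\alpha$ is a limit ordinal of cofinality less than $\kappa$, fix a cofinal $y_\alpha\subseteq\alpha$ of size less than $\kappa$; the set $\{a\in P_\kappa(\alpha):y_\alpha\subseteq a\}$ is club, and each of its members has supremum $\alpha$, so these clubs are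 pairwise disjoint. For $\alpha\in\Lambda$, in contrast, every $a\in P_\kappa(\alpha)$ is bounded in $\alpha$. If $A$ is only required to be unbounded, take $A=\{\kappa\cdot(\xi+1):\xi<\kappa^+\}\subseteq\Lambda$ and let $C_{\kappa\cdot(\xi+1)}$ consist of the sets that contain the ordinal $\kappa\cdot\xi$. Such a set is not a subset of $\kappa\cdot(\zeta+1)$ for any $\zeta<\xi$, so these clubs are pairwise disjoint as well.

Two facts are known. The existence of a disjoint club sequence on $\omega_2$ is a consequence of Martin's Maximum and is equiconsistent with the existence of a Mahlo cardinal. For an arbitrary regular uncountable $\kappa$, it is consistent that there is a disjoint stationary sequence on $\kappa^+$. We use these facts only in remarks on sharpness. They lead to the following problem, posed in \cite{mixed}.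

\begin{quote}
\textbf{Problem.} Is it consistent, relative to ZFC and possibly large cardinal hypotheses, that there is a disjoint club sequence on $\kappa^+$ for a regular cardinal $\kappa>\omega_1$?
\end{quote}

The club version is consistent for $\kappa=\omega_1$, the stationary version is consistent for every $\kappa$, and the evident counting obstruction (Proposition~\ref{prop:count}) vanishes once $\kappa^{<\kappa}>\kappa$. One would therefore guess that the answer is yes. It is no. All results of this paper are theorems of ZFC.

\begin{theorem}\label{thm:club}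
Let $\kappa>\omega_1$ be regular, let $A\subseteq\Lambda$ be stationary in $\kappa^+$, and let $C_\alpha\subseteq P_\kappa(\alpha)$ be club for $\alpha\in A$. Then $\bigcap_{\alpha\in A'}C_\alpha\neq\emptyset$ for some stationary $A'\subseteq A$. In particular, there is no disjoint club sequence on $\kappa^+$.
\end{theorem}

So $\omega_1$ is the only regular uncountable $\kappa$ for which a disjoint club sequence on $\kappa^+$ can consistently exist. Theorem~\ref{thm:club} follows from a statement about stationary sets, which holds for every $\kappa$ and isolates the role of cofinality.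

\begin{theorem}\label{thm:common}
Let $A\subseteq\Lambda$ be stationary in $\kappa^+$. For $\alpha\in A$ let $S_\alpha\subseteq P_\kappa(\alpha)$ be such that $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$ is stationary in $P_\kappa(\alpha)$. Then there are a stationary $A'\subseteq A$ and a single set $a$ with $a\in\bigcap_{\alpha\in A'}S_\alpha$.
\end{theorem}

The hypothesis on $\mathrm{cf}(\sup a)$ cannot be dropped for any $\kappa$, since disjoint stationary sequences on $\kappa^+$ are consistent. The next theorem restricts what such sequences can look like.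

\begin{theorem}\label{thm:structure}
Let $\langle S_\alpha:\alpha\in A\rangle$ be a disjoint stationary sequence on $\kappa^+$.
\begin{enumerate}
\item[(1)] For all but nonstationarily many $\alpha\in A$, the set $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$ is nonstationary in $P_\kappa(\alpha)$.
\item[(2)] $\kappa^\omega>\kappa$. In particular, if $\kappa=\omega_n$ with $1\le n<\omega$, then $2^\omega\ge\omega_{n+1}$.
\end{enumerate}
\end{theorem}

Finally, the sets used in the proofs can be collected into one stationary subset of $P_\kappa(\kappa^+)$ with few initial segments. A set $T\subseteq P_\kappa(\kappa^+)$ is \emph{thin} if $|\{a\cap\beta:a\in T\}|\le\kappa$ for every $\beta<\kappa^+$.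

\begin{theorem}\label{thm:thin}
If $\kappa>\omega_1$ is regular, there is a thin stationary set $T\subseteq P_\kappa(\kappa^+)$. Moreover, $T\cap P_\kappa(\alpha)$ is stationary in $P_\kappa(\alpha)$ for every $\alpha\in\Lambda$.
\end{theorem}

\section{Pressing down and counting}\label{sec:count}

A subset of a limit ordinal $\gamma$ is \emph{club in $\gamma$} if it is unbounded in $\gamma$ and contains all of its limit points below $\gamma$. Let $\mu$ be a regular uncountable cardinal. A subset of $\mu$ is \emph{stationary} if it meets every club in $\mu$. We use the following textbook facts, with $\mu=\kappa$ or $\mu=\kappa^+$.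
\begin{enumerate}
\item[(F1)] If $\mathrm{cf}(\gamma)>\omega$, the intersection of two clubs in $\gamma$ is club in $\gamma$.
\item[(F2)] If $D_j$ is club in $\mu$ for each $j<\mu$, then the \emph{diagonal intersection} $\{i<\mu:i\in D_j\text{ for all }j<i\}$ is club in $\mu$. If $h:\mu\to\mu$, the set of limit $i<\mu$ with $h(j)<i$ for all $j<i$ is club in $\mu$.
\item[(F3)] If $\nu<\mu$ is regular, then $\mu\cap\mathrm{cof}(\nu)$ is stationary in $\mu$.
\item[(F4)] (Fodor's lemma) If $A\subseteq\mu$ is stationary and $r(\alpha)<\alpha$ for all $\alpha\in A$, then $r$ is constant on a stationary subset of $A$.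
\item[(F5)] A union of fewer than $\mu$ nonstationary subsets of $\mu$ is nonstationary. Hence a function from a stationary $A\subseteq\kappa^+$ into a set of size at most $\kappa$ is constant on a stationary subset of $A$.
\item[(F6)] If $c$ is a strictly increasing continuous function from $\kappa$ to the ordinals and $i<\kappa$ is a limit ordinal, then $\{c(j):j<i\}$ is club in $c(i)$ and $\mathrm{cf}(c(i))=\mathrm{cf}(i)$.
\end{enumerate}

The first attempt to refute disjointness is to choose one set for each $\alpha$, press down, and count.

\begin{proposition}\label{prop:count}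
Assume $\kappa^{<\kappa}=\kappa$. If $A\subseteq\Lambda$ is stationary and $a_\alpha\in P_\kappa(\alpha)$ for $\alpha\in A$, then $\alpha\mapsto a_\alpha$ is constant on a stationary subset of $A$.
\end{proposition}

\begin{proof}
Since $|a_\alpha|<\kappa=\mathrm{cf}(\alpha)$, there is $\gamma_\alpha<\alpha$ with $a_\alpha\subseteq\gamma_\alpha$. By (F4), $\gamma_\alpha$ has a constant value $\gamma$ on a stationary $A_0\subseteq A$. As $|\gamma|\le\kappa$, we have $|P_\kappa(\gamma)|\le\kappa^{<\kappa}=\kappa$, and (F5) applies to $\alpha\mapsto a_\alpha$ on $A_0$.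
\end{proof}

So there is no disjoint stationary sequence on $\kappa^+$ if $\kappa^{<\kappa}=\kappa$; for $\kappa=\omega_1$ this hypothesis is the Continuum Hypothesis. Without it, $P_\kappa(\gamma)$ may have $\kappa^+$ or more members and the last step fails. The pressing down costs nothing, so the difficulty is to choose the sets $a_\alpha$ from a family that has at most $\kappa$ members below each $\gamma$, whatever the cardinal arithmetic.

Such a family has to be described independently of $\alpha$, and for this we fix enumerations once and for all. For $0<\beta<\kappa^+$ let $f_\beta:\kappa\to\beta$ be a surjection. For $i<\kappa$ write $f_\beta[i]=\{f_\beta(j):j<i\}$, and put $f_0[i]=\emptyset$. We call $f_\beta[i]$ the \emph{$i$-th level} of $\beta$; it belongs to $P_\kappa(\beta)$ and increases with $i$. Two properties are used constantly. Since the supremum of a set of ordinals is its union,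
\begin{equation}\label{eq:cont}
f_\beta[\sup I]=\bigcup_{i\in I}f_\beta[i]\quad\text{for every nonempty bounded }I\subseteq\kappa .
\end{equation}
Since $\kappa$ is regular and $f_\beta$ is onto,
\begin{equation}\label{eq:absorb}
\text{every }x\in P_\kappa(\beta)\text{ is contained in }f_\beta[i]\text{ for all sufficiently large }i<\kappa .
\end{equation}
Below a given $\gamma<\kappa^+$ there are only $\kappa$ levels $f_\beta[i]$. The plan is to choose sets $a_\alpha$ whose initial segments are levels.

\section{The case $\kappa=\omega_2$}\label{sec:omega2}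

We prove Theorem~\ref{thm:club} for $\kappa=\omega_2$ directly. Let $A\subseteq\omega_3\cap\mathrm{cof}(\omega_2)$ be stationary and let $C_\alpha\subseteq P_{\omega_2}(\alpha)$ be club for $\alpha\in A$.

\emph{Step 1: building a member of $C_\alpha$.} Fix $\alpha\in A$. We define a strictly increasing continuous sequence $\langle i_\xi:\xi<\omega_1\rangle$ in $\omega_2$ and sets $x_\xi\in C_\alpha$, writing $a^\xi=f_\alpha[i_\xi]$ and $\sigma_\xi=\sup a^\xi$. Note that $\sigma_\xi+1<\alpha$, because $|a^\xi|\le\omega_1<\mathrm{cf}(\alpha)$. Let $i_0=1$ and take suprema at limits. Given $i_\xi$, pick $x_\xi\in C_\alpha$ with $a^\xi\subseteq x_\xi$, and pick $i_{\xi+1}>i_\xi$ such that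
\begin{enumerate}
\item[(i)] $x_\xi\subseteq a^{\xi+1}$;
\item[(ii)] $\sigma_\xi\in a^{\xi+1}$ and $\sigma_\xi+1\in a^{\xi+1}$;
\item[(iii)] for every $\beta\in a^\xi$, $a^\xi\cap\beta\subseteq f_\beta[i_{\xi+1}]$ and $f_\beta[i_\xi]\subseteq a^{\xi+1}$.
\end{enumerate}
These are at most $\omega_1$ requirements, and by (\ref{eq:absorb}) each holds for all sufficiently large values of $i_{\xi+1}$ below $\omega_2$, so they can be met together.

Let $i=\sup_\xi i_\xi<\omega_2$, $a=f_\alpha[i]$ and $\gamma=\sup a<\alpha$. By (\ref{eq:cont}), $a=\bigcup_\xi a^\xi$. By (i), $a^\xi\subseteq x_\xi\subseteq a^{\xi+1}$, so the $x_\xi$ form a chain of length $\omega_1<\omega_2$ with union $a$, and $a\in C_\alpha$. By (ii) and (\ref{eq:cont}), the $\sigma_\xi$ are strictly increasing, continuous and belong to $a$. Hence $\mathrm{cf}(\gamma)=\omega_1$, $a\subseteq\gamma$, and $E=\{\sigma_\xi:\xi<\omega_1\}\subseteq a$ is club in $\gamma$. Finally, a given $\beta\in a$ lies in $a^\xi$ for all large $\xi$, and taking unions of the two inclusions in (iii) gives $a\cap\beta=f_\beta[i]$.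

\emph{Step 2: pressing down.} Write $a_\alpha,\gamma_\alpha,i_\alpha,E_\alpha$ for the objects of Step 1. By (F4) and then (F5), there are a stationary $A'\subseteq A$ and ordinals $\gamma,i$ with $\gamma_\alpha=\gamma$ and $i_\alpha=i$ for all $\alpha\in A'$.

\emph{Step 3: comparing.} Let $\alpha,\alpha'\in A'$. At any common element $\beta$ of $a_\alpha$ and $a_{\alpha'}$ we have $a_\alpha\cap\beta=f_\beta[i]=a_{\alpha'}\cap\beta$, so it is enough to find common elements arbitrarily high in $\gamma$. Given $\eta<\gamma$, choose $\eta<\beta_0<\beta_1<\cdots$ with $\beta_n\in E_\alpha$ for even $n$ and $\beta_n\in E_{\alpha'}$ for odd $n$. Then $\beta=\sup_n\beta_n$ is below $\gamma$ because $\mathrm{cf}(\gamma)=\omega_1$, and so $\beta\in E_\alpha\cap E_{\alpha'}$. Hence $a_\alpha=a_{\alpha'}$, and the common value of the $a_\alpha$ lies in $\bigcap_{\alpha\in A'}C_\alpha$.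

\medskip

Two points of this proof determine the rest of the paper. First, Step 1 takes the union of a chain of length $\omega_1$ inside $C_\alpha$. For $\kappa=\omega_1$ only countable chains are allowed, so $\gamma$ has cofinality $\omega$, and the sequence $\beta_n$ of Step 3 may converge to $\gamma$ itself. Second, a stationary set is not closed under unions, so Step 1 does not apply to Theorem~\ref{thm:common}. We must show that club many members of $P_\kappa(\alpha)$ have the properties of the set $a$ above; a stationary set then contains one of them. Section~\ref{sec:standard} isolates these properties, and Section~\ref{sec:clubmany} shows that they hold on a club.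

\section{Standard sets}\label{sec:standard}

Let $\kappa$ again be an arbitrary regular uncountable cardinal.

\begin{definition}\label{def:standard}
Let $\gamma<\kappa^+$ be a limit ordinal and $i<\kappa$. A set $a$ is \emph{standard of type $(\gamma,i)$} if
\begin{enumerate}
\item[(S1)] $a\subseteq\gamma$, and some subset of $a$ is club in $\gamma$;
\item[(S2)] $a\cap\beta=f_\beta[i]$ for every $\beta\in a$.
\end{enumerate}
\end{definition}

The definition refers only to the fixed surjections $f_\beta$. By (S1), $\gamma=\sup a$.

\begin{lemma}\label{lem:unique}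
Let $\gamma<\kappa^+$ be a limit ordinal and $i<\kappa$.
\begin{enumerate}
\item[(1)] If $\mathrm{cf}(\gamma)>\omega$, there is at most one standard set of type $(\gamma,i)$.
\item[(2)] If $\mathrm{cf}(\gamma)=\omega$, there are at most $\kappa^\omega$ standard sets of type $(\gamma,i)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $a$ be standard of type $(\gamma,i)$ and let $X\subseteq a$ be unbounded in $\gamma$. Since $a\subseteq\gamma$, (S2) gives
\begin{equation}\label{eq:recover}
a=\bigcup_{\beta\in X}(a\cap\beta)=\bigcup_{\beta\in X}f_\beta[i],
\end{equation}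
and the right side depends only on $X$ and $i$.

(1) Let $a$ and $a'$ be standard of type $(\gamma,i)$, with $E\subseteq a$ and $E'\subseteq a'$ club in $\gamma$. By (F1), $X=E\cap E'$ is unbounded in $\gamma$. It is a subset of both $a$ and $a'$, so (\ref{eq:recover}) gives $a=a'$.

(2) Each standard set of type $(\gamma,i)$ has a countable subset $X$ that is unbounded in $\gamma$, and $X$ determines it by (\ref{eq:recover}). The ordinal $\gamma$ has at most $|\gamma|^\omega\le\kappa^\omega$ countable subsets.
\end{proof}

\begin{example}\label{ex:evenodd}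
Part (1) can fail when $\mathrm{cf}(\gamma)=\omega$. Let $a=\{0,2,4,\dots\}$ and $a'=\{0,1,3,5,\dots\}$. For finite $\beta>0$ the surjection $f_\beta$ can be chosen with $f_\beta[\omega]$ equal to any prescribed nonempty subset of $\beta$. Take $f_\beta[\omega]=a\cap\beta$ for even $\beta$ and $f_\beta[\omega]=a'\cap\beta$ for odd $\beta$. Every unbounded subset of $\omega$ is club in $\omega$, so $a$ and $a'$ are different standard sets of type $(\omega,\omega)$.
\end{example}

\begin{lemma}\label{lem:press}
Let $A\subseteq\kappa^+$ be stationary, and for $\alpha\in A$ let $a_\alpha$ be standard of type $(\gamma_\alpha,i_\alpha)$ with $\gamma_\alpha<\alpha$. Then there are a stationary $A'\subseteq A$ and a pair $(\gamma,i)$ such that $(\gamma_\alpha,i_\alpha)=(\gamma,i)$ for all $\alpha\in A'$.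
\end{lemma}

\begin{proof}
By (F4), $\gamma_\alpha$ is constant on a stationary $A_0\subseteq A$. Since $i_\alpha<\kappa$, (F5) makes $i_\alpha$ constant on a stationary $A'\subseteq A_0$.
\end{proof}

\section{Club many levels are standard}\label{sec:clubmany}

For $\alpha\in\Lambda$ the levels $f_\alpha[i]$ form a chain of length $\kappa$ that is cofinal in $P_\kappa(\alpha)$. The first lemma says that, modulo clubs, $P_\kappa(\alpha)$ is this chain, so that questions about clubs in $P_\kappa(\alpha)$ become questions about clubs in $\kappa$.

\begin{lemma}\label{lem:transfer}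
Let $\alpha\in\Lambda$.
\begin{enumerate}
\item[(1)] If $D$ is club in $\kappa$, then $\{f_\alpha[i]:i\in D\}$ is club in $P_\kappa(\alpha)$.
\item[(2)] If $C$ is club in $P_\kappa(\alpha)$, then $D_C=\{i<\kappa:i\text{ is a limit ordinal and }f_\alpha[i]\in C\}$ is club in $\kappa$.
\item[(3)] If $\kappa>\omega_1$ and $D$ is club in $\kappa$, then $\{f_\alpha[i]:i\in D,\ \mathrm{cf}(i)=\omega_1\}$ is stationary in $P_\kappa(\alpha)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The set is cofinal by (\ref{eq:absorb}). Let $x_\xi=f_\alpha[i_\xi]$ with $i_\xi\in D$ for $\xi<\eta$, where $0<\eta<\kappa$. Then $i^*=\sup_\xi i_\xi$ is below $\kappa$ by regularity and belongs to $D$ by closure, and $\bigcup_\xi x_\xi=f_\alpha[i^*]$ by (\ref{eq:cont}).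

(2) Let $i<\kappa$ be a limit point of $D_C$ and let $\langle i_\xi:\xi<\mathrm{cf}(i)\rangle$ be an increasing sequence in $D_C$ with supremum $i$. The sets $f_\alpha[i_\xi]$ form a chain in $C$ of length less than $\kappa$ with union $f_\alpha[i]$, so $i\in D_C$. For unboundedness, let $i_0<\kappa$. Using the cofinality of $C$ and (\ref{eq:absorb}) in turn, choose $x_n\in C$ and $i_{n+1}>i_n$ with $f_\alpha[i_n]\subseteq x_n\subseteq f_\alpha[i_{n+1}]$. Then $i=\sup_n i_n$ is a limit ordinal below $\kappa$, and $f_\alpha[i]=\bigcup_n x_n\in C$.

(3) Let $C$ be club in $P_\kappa(\alpha)$. Then $D\cap D_C$ is club in $\kappa$ by (2) and (F1). As $\omega_1<\kappa$, (F3) gives $i\in D\cap D_C$ of cofinality $\omega_1$, and $f_\alpha[i]\in C$.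
\end{proof}

It remains to see that $f_\alpha[i]$ is standard for club many $i$. In Section~\ref{sec:omega2} the club required by (S1) was produced along with a single level. Now we need such a club for many levels at once, so we fix one club in $\alpha$ and use its initial segments. For $\alpha\in\Lambda$ let $c_\alpha:\kappa\to\alpha$ be strictly increasing, continuous and cofinal, and write $c_\alpha[i]=\{c_\alpha(j):j<i\}$. Let $G_\alpha$ be the set of limit ordinals $i<\kappa$ such that
\begin{enumerate}
\item[(a)] $c_\alpha[i]\subseteq f_\alpha[i]\subseteq c_\alpha(i)$;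
\item[(b)] $f_\alpha[i]\cap\beta=f_\beta[i]$ for every $\beta\in f_\alpha[i]$.
\end{enumerate}

\begin{example}\label{ex:kappa2}
Let $\alpha=\kappa+\kappa$ and $c_\alpha(j)=\kappa+j$. For $0<\beta<\kappa$ let $f_\beta(j)=j$ if $j<\beta$ and $f_\beta(j)=0$ otherwise. For $\rho\le\kappa$ let $f_{\kappa+\rho}(2\cdot j)=j$, and let $f_{\kappa+\rho}(2\cdot j+1)$ be $\kappa+j$ if $j<\rho$ and $0$ otherwise. For limit $i$ we have $2\cdot i=i$, so $f_{\kappa+\rho}[i]=i\cup\{\kappa+j:j<\min(\rho,i)\}$. Thus $f_\alpha[i]=i\cup\{\kappa+j:j<i\}$, which satisfies (a). Its intersection with $\beta<i$ is $\beta=f_\beta[i]$, and its intersection with $\kappa+\rho$, for $\rho<i$, is $f_{\kappa+\rho}[i]$. So here $G_\alpha$ is the set of all limit ordinals below $\kappa$.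
\end{example}

For arbitrary enumerations the agreement seen in the example persists on a club.

\begin{lemma}\label{lem:good}
Let $\alpha\in\Lambda$.
\begin{enumerate}
\item[(1)] $G_\alpha$ is club in $\kappa$, and $\{f_\alpha[i]:i\in G_\alpha\}$ is club in $P_\kappa(\alpha)$.
\item[(2)] If $i\in G_\alpha$, then $f_\alpha[i]$ is standard of type $(c_\alpha(i),i)$. Its supremum $c_\alpha(i)$ is below $\alpha$ and has cofinality $\mathrm{cf}(i)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $G^a$ and $G^b$ be the sets of limit $i<\kappa$ that satisfy (a) and (b), respectively. By (F1) and Lemma~\ref{lem:transfer}(1), it suffices to show that both are club in $\kappa$.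

Choose $g,h:\kappa\to\kappa$ with $f_\alpha(g(j))=c_\alpha(j)$ and $f_\alpha(j)<c_\alpha(h(j))$ for all $j<\kappa$. If $i$ is a limit ordinal closed under $g$ and $h$ and $j<i$, then $c_\alpha(j)=f_\alpha(g(j))\in f_\alpha[i]$ and $f_\alpha(j)<c_\alpha(h(j))<c_\alpha(i)$, so $i\in G^a$. By (F2) and (F1), $G^a$ is unbounded. If $i$ is a limit point of $G^a$, then, with $k$ ranging over $G^a\cap i$,
\[
c_\alpha[i]=\bigcup_k c_\alpha[k]\subseteq\bigcup_k f_\alpha[k]=f_\alpha[i]\quad\text{and}\quad f_\alpha[i]\subseteq\bigcup_k c_\alpha(k)=c_\alpha(i),
\]
so $G^a$ is closed.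

For (b), consider first a single $\beta<\alpha$, and let $K_\beta$ be the set of limit $i<\kappa$ with $f_\alpha[i]\cap\beta=f_\beta[i]$. It is closed by (\ref{eq:cont}). Given $i_0<\kappa$, use (\ref{eq:absorb}) to choose $i_0<i_1<\cdots$ with $f_\alpha[i_n]\cap\beta\subseteq f_\beta[i_{n+1}]$ and $f_\beta[i_n]\subseteq f_\alpha[i_{n+1}]$. Taking unions shows $\sup_n i_n\in K_\beta$, so $K_\beta$ is club. There are $\kappa$ ordinals $\beta<\alpha$, too many to intersect all the $K_\beta$, but (b) concerns only those $\beta$ that are enumerated before stage $i$: it says that $i\in K_{f_\alpha(j)}$ for all $j<i$. So $G^b$ is the set of limit ordinals in the diagonal intersection of the clubs $K_{f_\alpha(j)}$, which is club by (F2) and (F1).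

(2) By (F6), $c_\alpha[i]$ is club in $c_\alpha(i)$ and $\mathrm{cf}(c_\alpha(i))=\mathrm{cf}(i)$. So (a) gives (S1) with $\gamma=c_\alpha(i)$, and (b) is (S2).
\end{proof}

\section{Common points of stationary and club sequences}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:common}]
Let $\alpha\in A$. The stationary set $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$ meets the club of Lemma~\ref{lem:good}(1). So there is $i_\alpha\in G_\alpha$ such that $a_\alpha=f_\alpha[i_\alpha]$ belongs to $S_\alpha$ and $\gamma_\alpha=\sup a_\alpha$ has uncountable cofinality. By Lemma~\ref{lem:good}(2), $a_\alpha$ is standard of type $(\gamma_\alpha,i_\alpha)$ and $\gamma_\alpha<\alpha$. By Lemma~\ref{lem:press}, there is a stationary $A'\subseteq A$ on which the type has a constant value $(\gamma,i)$, and $\mathrm{cf}(\gamma)>\omega$. By Lemma~\ref{lem:unique}(1), the sets $a_\alpha$ for $\alpha\in A'$ are all equal to one set $a$, and $a\in S_\alpha$ for every $\alpha\in A'$.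
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:club}]
Let $\alpha\in A$. By Lemmas~\ref{lem:good}(1) and~\ref{lem:transfer}(2), $D=\{i\in G_\alpha:f_\alpha[i]\in C_\alpha\}$ is club in $\kappa$. Since $\kappa>\omega_1$, Lemma~\ref{lem:transfer}(3) shows that $\{f_\alpha[i]:i\in D,\ \mathrm{cf}(i)=\omega_1\}$ is stationary in $P_\kappa(\alpha)$. By Lemma~\ref{lem:good}(2), each member of this set has a supremum of cofinality $\omega_1$, so the set is contained in $\{a\in C_\alpha:\mathrm{cf}(\sup a)>\omega\}$. Theorem~\ref{thm:common} gives a stationary $A'\subseteq A$ with $\bigcap_{\alpha\in A'}C_\alpha\ne\emptyset$. As $A'$ has at least two elements, the sets $C_\alpha$ are not pairwise disjoint.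
\end{proof}

The hypothesis $\kappa>\omega_1$ enters only through Lemma~\ref{lem:transfer}(3). For $\kappa=\omega_1$, every $i\in G_\alpha$ has cofinality $\omega$, so $\mathrm{cf}(\sup a)=\omega$ on the club of Lemma~\ref{lem:good}(1), and the hypothesis of Theorem~\ref{thm:common} is never satisfied.

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
(1) Let $B$ be the set of $\alpha\in A$ for which $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$ is stationary. If $B$ were stationary, Theorem~\ref{thm:common} applied to $\langle S_\alpha:\alpha\in B\rangle$ would give a set that lies in two different $S_\alpha$.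

(2) Suppose $\kappa^\omega=\kappa$. For $\alpha\in A$, the stationary set $S_\alpha$ meets the club of Lemma~\ref{lem:good}(1), so there is $i_\alpha\in G_\alpha$ with $a_\alpha=f_\alpha[i_\alpha]\in S_\alpha$. By Lemmas~\ref{lem:good}(2) and~\ref{lem:press}, there are a stationary $A'\subseteq A$ and a pair $(\gamma,i)$ such that $a_\alpha$ is standard of type $(\gamma,i)$ for all $\alpha\in A'$. We have no control over $\mathrm{cf}(\gamma)$, but in both cases of Lemma~\ref{lem:unique} there are at most $\kappa^\omega=\kappa$ standard sets of type $(\gamma,i)$. Since $|A'|=\kappa^+$, there are $\alpha\neq\alpha'$ in $A'$ with $a_\alpha=a_{\alpha'}\in S_\alpha\cap S_{\alpha'}$, a contradiction.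

Hausdorff's formula $(\mu^+)^\omega=\mu^+\cdot\mu^\omega$, valid for every infinite cardinal $\mu$, gives $\omega_n^\omega=\omega_n\cdot2^\omega$ by induction on $n$. So $\omega_n^\omega>\omega_n$ means $2^\omega\ge\omega_{n+1}$.
\end{proof}

\begin{remark}\label{rem:cofomega}
A disjoint stationary sequence lives on countable cofinality in the following sense. Let $\alpha\in A$ be as in part (1), and let $C$ be a club in $P_\kappa(\alpha)$ disjoint from $\{a\in S_\alpha:\mathrm{cf}(\sup a)>\omega\}$. By Lemma~\ref{lem:transfer}, $C'=\{f_\alpha[i]:i\in G_\alpha\cap D_C\}$ is a club contained in $C$, and its members have limit suprema. So every $a\in S_\alpha\cap C'$ has $\mathrm{cf}(\sup a)=\omega$.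
\end{remark}

\section{A thin stationary set}\label{sec:thin}

Thinness is the property asked for after Proposition~\ref{prop:count}. Indeed, let $T$ be as in Theorem~\ref{thm:thin} and let $C_\alpha$ be club in $P_\kappa(\alpha)$ for $\alpha$ in a stationary $A\subseteq\Lambda$. Choose $a_\alpha\in T\cap C_\alpha$ and press down to a $\gamma$ with $a_\alpha\subseteq\gamma$ for stationarily many $\alpha$. Then $a_\alpha=a_\alpha\cap\gamma$ takes at most $\kappa$ values, and (F5) gives a common point. This argument does not use $\kappa>\omega_1$, so for $\kappa=\omega_1$ no such $T$ exists when there is a disjoint club sequence on $\omega_2$.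

The natural candidate for $T$ consists of the levels $a=f_\alpha[i]$ with $i\in G_\alpha$ and $\mathrm{cf}(i)>\omega$. Lemma~\ref{lem:unique} counts those $a$ that are contained in $\beta$, but thinness also concerns the traces $a\cap\beta$ of sets that reach above $\beta$. If $\beta'=\min(a\setminus\beta)$, then $a\cap\beta=a\cap\beta'=f_{\beta'}[i]$ by (S2). The difficulty is that $\beta'$ ranges over $\kappa^+$ ordinals. We therefore shrink $G_\alpha$ so that a gap of $a$ can end only at an ordinal $\beta'\in\Lambda$ whose $i$-th level is again standard.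

Say that $y\subseteq\beta$ is \emph{cofinal in $\beta$} if every ordinal below $\beta$ is less than or equal to a member of $y$. For $\beta=\eta+1$ this means $\eta\in y$, and for $\beta=0$ it is vacuous. Every $\beta<\kappa^+$ outside $\Lambda$ is $0$, a successor, or a limit ordinal of cofinality less than $\kappa$, and so has a cofinal subset of size less than $\kappa$.

\begin{proof}[Proof of Theorem~\ref{thm:thin}]
For $\alpha\in\Lambda$ let $H_\alpha$ be the set of $i\in G_\alpha$ such that for every $\beta\in f_\alpha[i]$:
\begin{enumerate}
\item[(c)] if $\beta\in\Lambda$, then $i\in G_\beta$;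
\item[(d)] if $\beta\notin\Lambda$, then $f_\alpha[i]\cap\beta$ is cofinal in $\beta$.
\end{enumerate}
For each $\beta<\alpha$ there is a club $L_\beta$ in $\kappa$ on which the requirement for $\beta$ holds. If $\beta\in\Lambda$, take $L_\beta=G_\beta$. Otherwise fix a cofinal $y\subseteq\beta$ of size less than $\kappa$, and let $L_\beta$ be a final segment of $\kappa$ on which $y\subseteq f_\alpha[i]$, by (\ref{eq:absorb}). Then $H_\alpha$ contains the intersection of $G_\alpha$ with the diagonal intersection of the clubs $L_{f_\alpha(j)}$, $j<\kappa$, which is club. Put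
\[
T=\{f_\alpha[i]:\alpha\in\Lambda,\ i\in H_\alpha,\ \mathrm{cf}(i)>\omega\}.
\]

\emph{Stationarity in $P_\kappa(\alpha)$ for $\alpha\in\Lambda$.} Let $D\subseteq H_\alpha$ be club in $\kappa$. Then $T\cap P_\kappa(\alpha)$ contains $\{f_\alpha[i]:i\in D,\ \mathrm{cf}(i)=\omega_1\}$, which is stationary by Lemma~\ref{lem:transfer}(3). This is where $\kappa>\omega_1$ is used.

\emph{Stationarity in $P_\kappa(\kappa^+)$.} Let $C$ be club in $P_\kappa(\kappa^+)$. We find $\alpha\in\Lambda$ such that $C\cap P_\kappa(\alpha)$ is club in $P_\kappa(\alpha)$; then $T\cap C\neq\emptyset$ by the previous paragraph. For $\beta<\kappa^+$ and $i<\kappa$ pick $x_{\beta,i}\in C$ with $f_\beta[i]\subseteq x_{\beta,i}$. The set $\bigcup_{i<\kappa}x_{\beta,i}$ has size at most $\kappa$, so it is contained in some $h(\beta)<\kappa^+$. By (F2) and (F3), there is $\alpha\in\Lambda$ closed under $h$. The union of a chain in $C\cap P_\kappa(\alpha)$ of length less than $\kappa$ lies in $C$ and is a subset of $\alpha$, so $C\cap P_\kappa(\alpha)$ is closed. Let $x\in P_\kappa(\alpha)$. Since $\mathrm{cf}(\alpha)=\kappa$, there is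 $\beta<\alpha$ with $x\subseteq\beta$, and by (\ref{eq:absorb}) there is $i<\kappa$ with $x\subseteq f_\beta[i]\subseteq x_{\beta,i}\subseteq h(\beta)\subseteq\alpha$. So $C\cap P_\kappa(\alpha)$ is cofinal.

\emph{Thinness.} Fix $\beta<\kappa^+$. Let $Z$ be the family of all sets that are standard of some type $(\delta,i)$ with $\delta\le\beta$, $\mathrm{cf}(\delta)>\omega$ and $i<\kappa$. There are at most $\kappa$ such pairs, so $|Z|\le\kappa$ by Lemma~\ref{lem:unique}(1). We show that $a\cap\beta\in Z\cup\{f_\beta[i]:i<\kappa\}$ for every $a\in T$. Let $a=f_\alpha[i]$ with $i\in H_\alpha$ and $\mathrm{cf}(i)>\omega$.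

Suppose first that $a\subseteq\beta$. By Lemma~\ref{lem:good}(2), $a$ is standard of type $(c_\alpha(i),i)$, where $c_\alpha(i)=\sup a\le\beta$ has cofinality $\mathrm{cf}(i)>\omega$. So $a\cap\beta=a\in Z$.

Suppose now that $a\not\subseteq\beta$, and let $\beta'=\min(a\setminus\beta)$, so that $a\cap\beta=a\cap\beta'=f_{\beta'}[i]$ by (b). If $\beta'=\beta$, then $a\cap\beta=f_\beta[i]$. Let $\beta'>\beta$. Then $a\cap\beta'\subseteq\beta$ has no member greater than or equal to $\beta$, so it is not cofinal in $\beta'$, and (d) shows that $\beta'\in\Lambda$. By (c), $i\in G_{\beta'}$. By Lemma~\ref{lem:good}(2), $a\cap\beta=f_{\beta'}[i]$ is standard of type $(c_{\beta'}(i),i)$, where $c_{\beta'}(i)=\sup(a\cap\beta)\le\beta$ has cofinality $\mathrm{cf}(i)>\omega$. So $a\cap\beta\in Z$.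

Hence $|\{a\cap\beta:a\in T\}|\le\kappa$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{mixed}
\emph{Some applications of mixed support iterations},
\texttt{http://www.math.unt.edu/\textasciitilde jkrueger/paper11.pdf}.

\end{thebibliography}
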